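\title{Bernoulli actions of type $\mathrm{II}_\infty$ of nonamenable groups}

\begin{abstract}
We show that every free product of infinitely many nontrivial countable groups, for instance the free group $\mathbb F_\infty$, admits an essentially free, ergodic, nonsingular Bernoulli action of type $\mathrm{II}_\infty$ with base space $\{0,1\}$. The infinite invariant measure is a restricted product attached to an almost invariant subset of the group. With other base measures the same construction realizes the types $\mathrm{III}_\lambda$, $0<\lambda<1$, and $\mathrm{III}_1$. In the other direction, we show that the associated flow of a Bernoulli action is transitive as soon as the Hellinger sums are bounded on an infinite subgroup. This gives the complete list of types for groups such as $SL_3(\mathbb Z)\ast\mathbb F_\infty$.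
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Nonsingular Bernoulli actions}

Let $G$ be a countable infinite group, $X_0$ a standard Borel space and $(\mu_h)_{h\in G}$ a family of mutually equivalent probability measures on $X_0$. The \emph{Bernoulli action} of $G$ on $(X,\mu)=\prod_{h\in G}(X_0,\mu_h)$ is given by $(g\cdot x)_h=x_{g^{-1}h}$. It moves the coordinate with index $h$ to the index $gh$, so for any family $(\tau_h)$ of probability measures on $X_0$,
\begin{equation}\label{eq:push}
g_*\prod_{h\in G}\tau_h=\prod_{h\in G}\tau_{g^{-1}h}.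
\end{equation}
An action is \emph{nonsingular} if $g_*\mu\sim\mu$ for all $g$, where $\sim$ means that the two measures have the same null sets. It is \emph{essentially free} if the fixed point set of every $g\ne e$ is null, and \emph{ergodic} if every invariant Borel set is null or conull.

Equivalence of product measures is decided by the Hellinger distance. For probability measures $\alpha,\beta\ll\kappa$ it is given by
\[
H^2(\alpha,\beta)=\frac12\int\Big(\sqrt{d\alpha/d\kappa}-\sqrt{d\beta/d\kappa}\Big)^2d\kappa ,
\]
independently of $\kappa$. It is a metric, $H\le1$, and $H^2(\alpha,\beta)\le\frac12\|\alpha-\beta\|_1$ because $(\sqrt a-\sqrt b)^2\le|a-b|$. \emph{Kakutani's theorem} says: if $\alpha_h\sim\beta_h$ are probability measures indexed by a countable set, then $\prod_h\alpha_h\sim\prod_h\beta_h$ if and only if $\sum_hH^2(\alpha_h,\beta_h)<\infty$. By \eqref{eq:push}, the Bernoulli action is nonsingular if and only if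
\begin{equation}\label{eq:kakutani}
\sum_{h\in G}H^2(\mu_{gh},\mu_h)<\infty\qquad\text{for every }g\in G .
\end{equation}

\subsection{The Krieger type}\label{sub:type}

Let $G\curvearrowright(X,\mu)$ be an essentially free, ergodic, nonsingular action with $\mu$ nonatomic. The type measures how far the action is from preserving a measure. It is $\mathrm{II}_1$ if there is a $G$-invariant probability measure $\nu\sim\mu$, it is $\mathrm{II}_\infty$ if there is a $G$-invariant infinite $\sigma$-finite measure $\nu\sim\mu$, and it is $\mathrm{III}$ otherwise.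

Type $\mathrm{III}$ is subdivided by means of the Radon--Nikodym cocycle
\[
\omega(g,x)=\log\frac{d(g^{-1})_*\mu}{d\mu}(x),\qquad \omega(gg',x)=\omega(g,g'x)+\omega(g',x).
\]
The \emph{Maharam extension} is the action $g\cdot(x,s)=(g\cdot x,\,s+\omega(g,x))$ on $X\times\mathbb R$, equipped with the measure class of $\mu\times\mathrm{Leb}$. It commutes with the translations $t\cdot(x,s)=(x,s+t)$. The induced ergodic flow $\mathbb R\curvearrowright(Y,\eta)$ on the space of ergodic components of the Maharam extension is Krieger's \emph{associated flow}; it equals the Connes--Takesaki flow of weights of $L^\infty(X)\rtimes G$. Concretely, $L^\infty(Y,\eta)$ is the algebra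
\[
\mathcal A=\{Q\in L^\infty(X\times\mathbb R): Q(g\cdot x,s+\omega(g,x))=Q(x,s)\ \text{a.e., for all }g\in G\}
\]
with $\mathbb R$ acting by translation in $s$, and two flows are isomorphic when their $L^\infty$-algebras are equivariantly $*$-isomorphic. A flow is \emph{transitive} if its measure is carried by one orbit, equivalently, if it is isomorphic to $\mathbb R\curvearrowright\mathbb R/L$ for a closed subgroup $L\subset\mathbb R$. The closed subgroups are $\{0\}$, $(\log\lambda)\mathbb Z$ with $0<\lambda<1$, and $\mathbb R$, and $L^\infty(\mathbb R/L)$ is the algebra of those $q\in L^\infty(\mathbb R)$ with $q(\cdot+t)=q$ for all $t\in L$. An action of type $\mathrm{III}$ is of type $\mathrm{III}_1$ if $Y$ is one point, of type $\mathrm{III}_\lambda$ if the flow is $\mathbb R\curvearrowright\mathbb R/(\log\lambda)\mathbb Z$, and of type $\mathrm{III}_0$ if the flow is not transitive.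

\subsection{Results}

If all $\mu_h$ equal one measure $\nu_0$, the product measure is invariant and the type is $\mathrm{II}_1$. By Kakutani's theorem, $\mu\sim\nu_0^G$ also when $\mu_h\sim\nu_0$ and $\sum_hH^2(\mu_h,\nu_0)<\infty$. To reach another type, the family $(\mu_h)$ has to stay far from such constant families while each translation moves it only by a summable amount. A nonamenable group may leave no room for this at all: by Theorem~\ref{thm:obstruction} below, a nonamenable group with $H^1(G,\ell^2(G))=0$ has only type $\mathrm{II}_1$. Type $\mathrm{II}_\infty$ asks for more, namely an infinite invariant measure equivalent to a product of probability measures, and the obvious invariant measures $\nu_0^G$ are finite. One is thus tempted to guess a negative answer to the following question from \cite{survey}.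

\begin{quote}
\emph{Is there a nonamenable group $G$ that admits an ergodic nonsingular Bernoulli action, with nonatomic product measure, of type $\mathrm{II}_\infty$ or of type $\mathrm{III}_0$?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
Let $G=\ast_{i\ge1}\Gamma_i$ be a free product of infinitely many nontrivial countable groups. Then $G$ is nonamenable, and it admits an essentially free, ergodic, nonsingular Bernoulli action $G\curvearrowright\prod_{h\in G}(\{0,1\},\mu_h)$, with nonatomic product measure, of type $\mathrm{II}_\infty$.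
\end{theorem}

The measures $\mu_h$ in the proof are the uniform measure $\nu_0$ for $h$ in a subset $W\subset G$, and small perturbations of $\nu_1=\delta_0$ for $h\notin W$. For a general pair $\nu_0,\nu_1$ the flow can be computed.

\begin{theorem}\label{thm:flow}
Let $G$ be as in Theorem~\ref{thm:main}. Let $\nu_0\ne\nu_1$ be probability measures on a standard Borel space $X_0$ with $\nu_1\ll\nu_0$. Put $\theta=\log\frac{d\nu_1}{d\nu_0}$ on $S=\{\frac{d\nu_1}{d\nu_0}>0\}$, and let $L\subset\mathbb R$ be the smallest closed subgroup with $\theta(y)-\theta(y')\in L$ for $\nu_1\times\nu_1$-a.e.\ $(y,y')$. Then $G$ has an essentially free, ergodic, nonsingular Bernoulli action, with base space $X_0$ and nonatomic product measure, whose associated flow is $\mathbb R\curvearrowright\mathbb R/L$. It is of type $\mathrm{II}_\infty$ if $L=\{0\}$, of type $\mathrm{III}_\lambda$ if $L=(\log\lambda)\mathbb Z$ with $0<\lambda<1$, and of type $\mathrm{III}_1$ if $L=\mathbb R$. Hence $G$ admits Bernoulli actions of types $\mathrm{II}_1$, $\mathrm{II}_\infty$, $\mathrm{III}_1$, and $\mathrm{III}_\lambda$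 for every $\lambda\in(0,1)$.
\end{theorem}

\begin{theorem}\label{thm:obstruction}
Let $G$ be a countable infinite group and $G\curvearrowright(X,\mu)$ an essentially free, ergodic, nonsingular Bernoulli action with $\mu$ nonatomic.
\begin{itemize}
\item[(a)] If $\sup_{g\in\Lambda}\sum_hH^2(\mu_{gh},\mu_h)<\infty$ for some infinite subgroup $\Lambda\subset G$, then the associated flow is transitive, so the type is not $\mathrm{III}_0$. If $\Lambda=G$, the type is $\mathrm{II}_1$.
\item[(b)] The hypothesis of (a) holds for $\Lambda$ if $\Lambda$ is infinite with property (T), or if $\Lambda$ is nonamenable with $H^1(\Lambda,\ell^2(\Lambda))=0$. In particular, a nonamenable $G$ with $H^1(G,\ell^2(G))=0$ has only type $\mathrm{II}_1$.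
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:list}
Let $G=\Gamma\ast\mathbb F_\infty$, where the countable group $\Gamma$ has an infinite subgroup as in Theorem~\ref{thm:obstruction}(b), for example $\Gamma=SL_3(\mathbb Z)$. Then the types of the essentially free, ergodic, nonsingular Bernoulli actions of $G$ with nonatomic product measure are exactly $\mathrm{II}_1$, $\mathrm{II}_\infty$, $\mathrm{III}_\lambda$ $(0<\lambda<1)$ and $\mathrm{III}_1$. Type $\mathrm{III}_0$ does not occur.
\end{corollary}

We do not settle whether type $\mathrm{III}_0$ occurs for some nonamenable group.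

One mechanism drives both the construction and the obstruction. Suppose that $(\mu_h)$ is close, in the sense of a finite Hellinger sum, to a family $(\tau_h)$ that is constant along the orbits of an infinite subgroup $\Lambda$. We ask only $\tau_h\ll\mu_h$, not equivalence. Then $\prod_h\tau_h$ is equivalent to $\mu$ on a piece $Z\subset X$ of positive measure, and $\Lambda$ acts on $Z$ ergodically, preserving a probability measure (Proposition~\ref{prop:piece}). One such piece forces the flow to be transitive (Section~\ref{sec:obstruction}). An increasing sequence of pieces, each with its own subgroup, whose union is conull, gives ergodicity and determines the flow (Sections~\ref{sec:W} and~\ref{sec:flow}). Section~\ref{sec:model} shows the idea on two small examples.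

\section{Tools}\label{sec:tools}

\subsection{Invariant measures and the flow}

Let $G\curvearrowright(X,\mu)$ be a nonsingular action of a countable group. For a $\sigma$-finite measure $M\sim\mu$, write $\omega_M(g,x)=\log\frac{d(g^{-1})_*M}{dM}(x)$; the Maharam extension of $M$ is defined with $\omega_M$ in place of $\omega$.

\begin{lemma}\label{lem:change}
If $M'=e^uM$ with $u\colon X\to\mathbb R$ Borel, then $\omega_{M'}(g,x)=\omega_M(g,x)+u(gx)-u(x)$, and $(x,s)\mapsto(x,s+u(x))$ conjugates the Maharam extension of $M$ to that of $M'$ and commutes with translations. So the associated flow can be computed with any $\sigma$-finite $M\sim\mu$.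
\end{lemma}

\begin{proof}
For a Borel set $B$ we have $M'(gB)=\int_{gB}e^u\,dM=\int_Be^{u(gx)+\omega_M(g,x)}\,dM(x)$, which gives the formula after dividing the density by $e^{u(x)}$. Both ways around the conjugacy square send $(x,s)$ to $(gx,\,s+\omega_M(g,x)+u(gx))$.
\end{proof}

We use twice the following consequence of Fubini's theorem. If a countable group $\Lambda$ acts ergodically and nonsingularly on a probability space $(Z,\tau)$ and $P\in L^\infty(Z\times\mathbb R)$ satisfies $P(kx,s)=P(x,s)$ a.e.\ for all $k\in\Lambda$, then
\begin{equation}\label{eq:fubini}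
P(x,s)=q(s)\ \text{a.e.,}\qquad q(s)=\int_ZP(x,s)\,d\tau(x),
\end{equation}
because for a.e.\ $s$ the function $P(\cdot,s)$ is $\Lambda$-invariant, hence constant.

\begin{lemma}\label{lem:types}
Let $G\curvearrowright(X,\mu)$ be essentially free, ergodic and nonsingular, with $\mu$ nonatomic.
\begin{itemize}
\item[(a)] Any two invariant $\sigma$-finite measures equivalent to $\mu$ are proportional.
\item[(b)] Such a measure exists if and only if the associated flow is $\mathbb R\curvearrowright\mathbb R$.
\item[(c)] The action has exactly one of the types $\mathrm{II}_1$, $\mathrm{II}_\infty$, $\mathrm{III}_0$, $\mathrm{III}_\lambda$ $(0<\lambda<1)$, $\mathrm{III}_1$. If the flow is $\mathbb R\curvearrowright\mathbb R/L$ with $L=(\log\lambda)\mathbb Z$ or $L=\mathbb R$, the type is $\mathrm{III}_\lambda$ or $\mathrm{III}_1$, respectively.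
\end{itemize}
\end{lemma}

\begin{proof}
(a) The Radon--Nikodym derivative of one measure with respect to the other is an invariant function, hence constant.

(b) If $M\sim\mu$ is invariant, then $\omega_M=0$, and \eqref{eq:fubini} identifies the invariant functions of the Maharam extension of $M$ with $L^\infty(\mathbb R)$. Conversely, let $\Theta\colon L^\infty(\mathbb R)\to\mathcal A$ be an equivariant $*$-isomorphism and $F=\Theta(\arctan)$, so $|F|\le\pi/2$. The set $E=\{|F|=\pi/2\}$ is invariant, so $1_E=\Theta(1_B)$ for some Borel set $B$. From $(F^2-\pi^2/4)1_E=0$ we get $(\arctan^2-\pi^2/4)1_B=0$, so $B$ and $E$ are null and $p=\tan F$ is finite a.e. For fixed $t$ we have $\arctan(\cdot+t)=f_t\circ\arctan$, where $f_t(r)=\arctan(t+\tan r)$ extends continuously to $[-\pi/2,\pi/2]$. The isometry $\Theta$ commutes with polynomials, hence with $f_t$, so $F(x,s+t)=f_t(F(x,s))$, that is, $p(x,s+t)=p(x,s)+t$ for a.e.\ $(x,s)$. By Fubini there is $s_0$ such that this holds with $s=s_0$ for a.e.\ $(x,t)$. Then $p(x,s)=s+u(x)$ a.e.\ with $u(x)=p(x,s_0)-s_0$. Invariance of $p$ reads $\omega(g,x)+u(gx)=u(x)$,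 so $e^u\mu$ is invariant by Lemma~\ref{lem:change}.

(c) The flows $\mathbb R\curvearrowright\mathbb R/L$ are pairwise nonisomorphic, since $L$ is the set of $t$ that act trivially on $L^\infty(\mathbb R/L)$. By (b), the type is $\mathrm{III}$ exactly when the flow is not $\mathbb R\curvearrowright\mathbb R$, and then it is either nontransitive or $\mathbb R\curvearrowright\mathbb R/L$ for a unique $L\ne\{0\}$. By (a), the types $\mathrm{II}_1$ and $\mathrm{II}_\infty$ exclude each other.
\end{proof}

\subsection{Product measures}

From now on $X=X_0^G$ with the Bernoulli action.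

\begin{lemma}\label{lem:mixing}
Let $\Lambda\subset G$ be an infinite subgroup and $(\tau_h)_{h\in G}$ probability measures on $X_0$ with $\tau_{kh}=\tau_h$ for all $k\in\Lambda$. Then $\Lambda$ preserves $\tau=\prod_h\tau_h$ and acts ergodically on $(X,\tau)$.
\end{lemma}

\begin{proof}
Invariance is \eqref{eq:push}. Let $E$ be $\Lambda$-invariant, let $\delta>0$, and choose $E'$ depending only on the coordinates in a finite set $J$ with $\tau(E\triangle E')<\delta$. As $\Lambda$ is infinite there is $k\in\Lambda\setminus JJ^{-1}$. Then $kJ\cap J=\emptyset$, and $kE'$ depends only on the coordinates in $kJ$, so $\tau(E'\cap kE')=\tau(E')^2$. Since $\tau(E)=\tau(E\cap kE)$ is within $2\delta$ of $\tau(E'\cap kE')$ and $\tau(E)^2$ is within $2\delta$ of $\tau(E')^2$, we get $\tau(E)=\tau(E)^2$.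
\end{proof}

A subset $W\subset G$ is \emph{almost invariant} if $gW\triangle W$ is finite for every $g\in G$.

\begin{lemma}\label{lem:free}
Let $W\subset G$ be infinite and almost invariant, and let $\mu=\prod_h\mu_h$ with $\mu_h=\nu_0$ for all $h\in W$, where $\nu_0$ is not a Dirac measure. Then $\mu$ is nonatomic and $\mu(\{x:gx=x\})=0$ for every $g\ne e$.
\end{lemma}

\begin{proof}
Let $c=\sup_y\nu_0(\{y\})$. At most one point has mass above $\frac12$, so either $c\le\frac12$ or the supremum is attained; in both cases $c<1$. Hence $\mu(\{x\})\le\prod_{h\in W}\nu_0(\{x_h\})=0$. Let $g\ne e$. The set $W\cap gW$ is infinite, and a finite set meets only finitely many of the pairs $\{h,g^{-1}h\}$. So we can choose $h_1,h_2,\dots\in W\cap gW$ with pairwise disjoint pairs $\{h_j,g^{-1}h_j\}\subset W$. The events $x_{h_j}=x_{g^{-1}h_j}$ are independent, each has probability $\int\nu_0(\{y\})\,d\nu_0(y)\le c$, and all of them occur when $gx=x$.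
\end{proof}

The next proposition is the mechanism described in the introduction.

\begin{proposition}\label{prop:piece}
Let $G\curvearrowright(X,\mu)$ be a nonsingular Bernoulli action and $\Lambda\subset G$ an infinite subgroup. Let $(\tau_h)_{h\in G}$ be probability measures on $X_0$ and $S_h\subset X_0$ Borel sets such that $\tau_h\sim\mu_h|_{S_h}$, that $\tau_{kh}=\tau_h$ and $S_{kh}=S_h$ for $k\in\Lambda$, and that $\sum_hH^2(\mu_h,\tau_h)<\infty$. Put $Z=\prod_hS_h$ and $\tau=\prod_h\tau_h$.
\begin{itemize}
\item[(a)] $Z$ is $\Lambda$-invariant, $\mu(Z)>0$, $\tau\sim\mu|_Z$, and $\Lambda\curvearrowright(Z,\tau)$ is measure preserving and ergodic.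
\item[(b)] Let $M\sim\mu$ be $\sigma$-finite and $v=\log\frac{d\tau}{dM}$ on $Z$. For every $Q\in L^\infty(X\times\mathbb R)$ invariant under the Maharam extension of $M$ there is a unique $q\in L^\infty(\mathbb R)$ with $Q(x,s)=q(s+v(x))$ a.e.\ on $Z\times\mathbb R$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Invariance of $Z$ follows from $S_{kh}=S_h$, and the last claim is Lemma~\ref{lem:mixing}. Kakutani's theorem does not apply to $\mu_h$ and $\tau_h$, which need not be equivalent, so we first condition $\mu_h$ on $S_h$. Let $\xi_h,\zeta_h\in L^2(X_0,\mu_e)$ be the square roots of the densities of $\mu_h,\tau_h$ with respect to $\mu_e$. They are unit vectors, $\|\xi_h-\zeta_h\|^2=2H^2(\mu_h,\tau_h)$, and $\zeta_h$ vanishes off $S_h$. Thus $\mu_h(X_0\setminus S_h)=\|(\xi_h-\zeta_h)1_{X_0\setminus S_h}\|^2\le\|\xi_h-\zeta_h\|^2$ is summable. Also $\mu_h(S_h)>0$ for every $h$, since $\tau_h\ne0$. Hence $\mu(Z)=\prod_h\mu_h(S_h)>0$, and the normalization of $\mu|_Z$ is the product of the conditioned measures $\mu_h(\cdot\,|S_h)\sim\tau_h$, whose root densities are $\xi_h'=\xi_h1_{S_h}/\|\xi_h1_{S_h}\|$.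 Using $1=\|\zeta_h\|$,
\[
\|\xi'_h-\zeta_h\|\le\big(\|\zeta_h\|-\|\xi_h1_{S_h}\|\big)+\|\xi_h1_{S_h}-\zeta_h\|\le2\|\xi_h1_{S_h}-\zeta_h\|\le2\|\xi_h-\zeta_h\| .
\]
Kakutani's theorem gives $\tau\sim\mu|_Z$.

(b) Apply Lemma~\ref{lem:change} to $\Lambda\curvearrowright Z$ and $\tau=e^vM|_Z$. Since $\Lambda$ preserves $\tau$, we get $\omega_M(k,x)=v(x)-v(kx)$ for $k\in\Lambda$ and a.e.\ $x\in Z$. So $P(x,s)=Q(x,s-v(x))$ satisfies
\[
P(kx,s)=Q\big(kx,\,s-v(x)+\omega_M(k,x)\big)=Q(x,s-v(x))=P(x,s),
\]
and \eqref{eq:fubini} gives $P(x,s)=q(s)$, which also determines $q$.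
\end{proof}

\section{Restricted products over $\{0,1\}$: two examples}\label{sec:model}

In this section $X_0=\{0,1\}$ and $\operatorname{supp}x=\{h:x_h=1\}$. We look for an infinite measure on $X$ that is equivalent to a product of probability measures. Counting measure on the finitely supported points of $\{0,1\}^I$, with $I$ countably infinite, is one: it is equivalent to $\prod_{h\in I}\mu_h$ when $\mu_h(\{1\})=\varepsilon_h\in(0,1)$ is summable. It is atomic, so we use it only on part of the coordinates. For $V\subset G$ let
\[
X'_V=\{x\in X:\operatorname{supp}x\setminus V\text{ is finite}\},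
\]
and let $M_V$ be the product of the uniform product measure on $\{0,1\}^V$ with counting measure on the finitely supported points of $\{0,1\}^{G\setminus V}$. It is a $\sigma$-finite measure carried by $X'_V$, and it is infinite if $G\setminus V$ is infinite. (Under addition mod $2$, $X'_V$ is a locally compact group with compact open subgroup $\{0,1\}^V$, and $M_V$ is its Haar measure. We do not need this.)

\begin{lemma}\label{lem:model}
\begin{itemize}
\item[(a)] $g_*M_V=M_{gV}$, and $M_V=2^{|V'\setminus V|}M_{V'}$ if $V\subset V'$ and $V'\setminus V$ is finite.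
\item[(b)] If $gW\triangle W$ is finite, then $g_*M_W=2^{|W\setminus gW|-|gW\setminus W|}M_W$.
\item[(c)] Let $\mu_h(\{1\})=\frac12$ for $h\in W$ and $\mu_h(\{1\})=\varepsilon_h\in(0,1)$ for $h\notin W$, with $\sum_{h\notin W}\varepsilon_h<\infty$. Then $\mu=\prod_h\mu_h\sim M_W$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The element $g$ carries the coordinates in $V$ to those in $gV$ and the coordinates outside $V$ to those outside $gV$. On the finitely many coordinates $J=V'\setminus V$, counting measure is $2^{|J|}$ times the uniform measure.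

(b) With $U=W\cup gW$, part (a) gives $M_W=2^{|gW\setminus W|}M_U$ and $M_{gW}=2^{|W\setminus gW|}M_U$.

(c) By the Borel--Cantelli lemma $\mu(X'_W)=1$. The set $X'_W$ is the countable disjoint union of the sets $C_F=\{x:\operatorname{supp}x\setminus W=F\}$ over finite $F\subset G\setminus W$. On $C_F$ we have $\mu=c_FM_W$ with $c_F=\prod_{h\in F}\varepsilon_h\prod_{h\notin W\cup F}(1-\varepsilon_h)$, and $c_F>0$ by summability.
\end{proof}

So for an almost invariant $W$ the measure $\mu$ of (c) defines a nonsingular Bernoulli action: the measures $\mu_h$ are mutually equivalent because $0<\varepsilon_h<1$, and $g_*M_W\sim M_W$. If $W$ and $G\setminus W$ are infinite and $|gW\setminus W|=|W\setminus gW|$ on a generating set, then $M_W$ is an infinite, nonatomic, invariant measure equivalent to $\mu$. The difficulty is ergodicity.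

\begin{example}\label{ex:Z}
Let $G=\mathbb Z$ and $W=\{0,1,2,\dots\}$. For the generator $g=1$ we have $W\setminus gW=\{0\}$ and $gW\setminus W=\emptyset$, so $g_*M_W=2M_W$. The action is not ergodic. Every $x\in X'_W$ other than $0$ has a first nonzero coordinate $j(x)$, with $j(gx)=j(x)+1$, and the invariant set $\{x:x_{j(x)+1}=0\}$ is neither null nor conull. No infinite subgroup preserves a set at finite distance from $W$, so Lemma~\ref{lem:mixing} has nothing to act on.
\end{example}

In a free product $\ast_n\Lambda_n$ every $h\ne e$ is uniquely a \emph{reduced word} $k_1k_2\cdots k_r$, whose \emph{letters} $k_j\in\Lambda_{n_j}\setminus\{e\}$ satisfy $n_j\ne n_{j+1}$.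

\begin{example}\label{ex:two}
Let $G=\Lambda_1\ast\Lambda_2$ with $\Lambda_1,\Lambda_2$ countable infinite. Let $W_1=W$ be the set of reduced words whose last letter lies in $\Lambda_2$, and $W_2=W\cup\{e\}$. Left multiplication changes only the beginning of a word. An element of $\Lambda_1$ cannot cancel a last letter in $\Lambda_2$, so $\Lambda_1W_1=W_1$. An element of $\Lambda_2$ can do so only for the one-letter words, which together with $e$ form the orbit $\Lambda_2$, so $\Lambda_2W_2=W_2$. For $k\in\Lambda_2\setminus\{e\}$ we get $kW=W_2\setminus\{k\}=(W\setminus\{k\})\cup\{e\}$: one element leaves and one enters. Hence $M=M_W$ is $G$-invariant and infinite.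

Let $X_n=\{x:\operatorname{supp}x\subset W_n\}$, so $X_1\subset X_2$, $M(X_1)=1$ and $M(X_2)=2$. The restriction $M|_{X_n}$ is a multiple of the product of uniform measures over $W_n$ and Dirac measures $\delta_0$ over $G\setminus W_n$, so $\Lambda_n$ acts ergodically on $X_n$ by Lemma~\ref{lem:mixing}. The first group cannot relate $X_1$ to $X_2\setminus X_1=\{x\in X_2:x_e=1\}$, since it preserves $X_1$; the second group does. It has absorbed the coordinate $e$.

Still the action is not ergodic. If a reduced word $h$ is not an initial segment of the reduced word $g$, then the last letter of $h$ is not cancelled in $g^{-1}h$, so $g^{-1}h$ ends with a letter of the same factor as $h$. Thus an element $a\in\Lambda_1\setminus\{e\}$ lies in $gW_2$ only if $a$ is the first letter of $g$. For distinct $a,a'\in\Lambda_1\setminus\{e\}$, the nonnull set $\{x:x_a=x_{a'}=1\}$ is therefore disjoint from every $gX_2=\{x:\operatorname{supp}x\subset gW_2\}$, and $\bigcup_ggX_2$ is a nonnull invariant set that is not conull.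
\end{example}

The remedy is to keep going: a third factor absorbs a larger finite set of coordinates, a fourth a still larger one, until every coordinate is absorbed.

\section{The almost invariant set and type $\mathrm{II}_\infty$}\label{sec:W}

Let $G=\ast_{i\ge1}\Gamma_i$ with all $\Gamma_i$ countable and nontrivial. Lemma~\ref{lem:mixing} needs infinite subgroups, so we group the factors in pairs: $\Lambda_n=\Gamma_{2n-1}\ast\Gamma_{2n}$ and $G=\ast_{n\ge1}\Lambda_n$. If $a\in\Gamma_{2n-1}$ and $b\in\Gamma_{2n}$ are nontrivial, then $u_n=ab\in\Lambda_n$ has infinite order, because $(ab)^m$ is a reduced word of length $2m$. So each $\Lambda_n$ is infinite, and $G$ contains $\langle u_1\rangle\ast\langle u_2\rangle\cong\mathbb F_2$. Since $\mathbb F_2$ is nonamenable and subgroups of amenable groups are amenable, $G$ is nonamenable. From here on, reduced words and letters refer to the decomposition $G=\ast_n\Lambda_n$.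

\subsection{Construction of $W$}

First we fix the finite sets to be absorbed. Let $G_0=\{e\}$ and $G_n=\Lambda_1\ast\cdots\ast\Lambda_n$. Enumerate $G=\{g_1=e,g_2,\dots\}$ and put
\[
D_n=\{g_i:\ i\le n-1,\ g_i\in G_{n-1}\}.
\]
Then $D_1=\emptyset$, $D_2=\{e\}$, the finite sets $D_n$ increase, and $\bigcup_nD_n=G$ because each $g_i$ lies in some $G_m$. Let $T_n$ consist of $e$ and of the reduced words whose first letter is not in $\Lambda_n$. Every $h\in G$ is uniquely $h=kt$ with $k\in\Lambda_n$ and $t\in T_n$, so $T_n$ contains exactly one point of each $\Lambda_n$-orbit. The factor $\Lambda_n$ is fresh for $D_n$, in the sense that $D_n\subset G_{n-1}\subset T_n$.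

We want $W\cup D_n$ to be $\Lambda_n$-invariant for every $n$. An element $h\ne e$ lies outside $T_n$ for exactly one $n$, the index of its first letter. For this $n$ write $h=kh'$ with $h'\in T_n$ a shorter word. As $h\notin D_n$, invariance requires that $h\in W$ if and only if $h'\in W\cup D_n$. There is one condition for each $h\ne e$, and it refers to a shorter word. So we take it as a definition by recursion on word length: $e\notin W$, and for $h=kh'$ with first letter $k\in\Lambda_n\setminus\{e\}$ and $h'\in T_n$,
\begin{equation}\label{eq:recursion}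
h\in W\iff h'\in W\cup D_n .
\end{equation}
Put $W_n=W\cup D_n$, $E_n=W_n\setminus W=D_n\setminus W$ and $d_n=|E_n|$.

Unwinding the recursion, $k_1\cdots k_r$ with $k_j\in\Lambda_{n_j}$ lies in $W$ if and only if $k_{j+1}\cdots k_r\in D_{n_j}$ for some $j\in\{1,\dots,r\}$. In particular $W\cap G_2$ is the set of Example~\ref{ex:two}. The initial choices matter: $e\in W$ would give $W=G$, and $e\in D_1$ would give $W=G\setminus\{e\}$.

\begin{lemma}\label{lem:W}
\begin{itemize}
\item[(i)] $W=W_1\subset W_2\subset\cdots$, $\bigcup_nW_n=G$, each $E_n$ is finite, and $E_2=\{e\}$.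
\item[(ii)] $\Lambda_nW_n=W_n$ for every $n$.
\item[(iii)] $W$ is almost invariant, and $|kW\setminus W|=|W\setminus kW|$ for $k\in\bigcup_n\Lambda_n$.
\item[(iv)] $W$ and $G\setminus W$ are infinite, and $d_n\to\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) This follows from the properties of $D_n$ and from $e\notin W$.

(ii) Let $t\in T_n$ and $k\in\Lambda_n\setminus\{e\}$. Then $kt\notin T_n$, so $kt\notin D_n$. Hence $kt\in W_n\iff kt\in W\iff t\in W_n$ by \eqref{eq:recursion}, and each orbit $\Lambda_nt$ is contained in $W_n$ or disjoint from it.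

(iii) Let $k\in\Lambda_n$. By (ii), $W=W_n\setminus E_n$ and $kW=W_n\setminus kE_n$ with $E_n,kE_n\subset W_n$. So $W\setminus kW=kE_n\setminus E_n$ and $kW\setminus W=E_n\setminus kE_n$. These sets are finite and have equal cardinality since $|kE_n|=|E_n|$. The $\Lambda_n$ generate $G$, and $gg'W\triangle W\subset g(g'W\triangle W)\cup(gW\triangle W)$, so $gW\triangle W$ is finite for all $g$.

(iv) For $k\in\Lambda_1\setminus\{e\}$ we have $k\notin W$, since $e\notin W\cup D_1$; so $\Lambda_1\cap W=\emptyset$. For $k\in\Lambda_2\setminus\{e\}$ we have $k\in W$, since $e\in D_2$. Finally the sets $E_n$ increase to the infinite set $G\setminus W$.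
\end{proof}

The rest of the construction uses only Lemma~\ref{lem:W} and the fact that the $\Lambda_n$ are infinite and generate $G$.

\subsection{Proof of Theorem~\ref{thm:main}}

Nonamenability was shown above. Choose $\varepsilon_h\in(0,1)$ for $h\notin W$ with finite sum, let $\mu$ be as in Lemma~\ref{lem:model}(c), and let $M=M_W\sim\mu$. By Lemma~\ref{lem:model}(b) and Lemma~\ref{lem:W}(iii), each $\Lambda_n$ preserves $M$, hence so does $G$. In particular the Bernoulli action is nonsingular. By Lemma~\ref{lem:free}, $\mu$ is nonatomic and the action is essentially free.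

Let $X_n=\{x:\operatorname{supp}x\subset W_n\}$. These sets increase, and their union is the conull set $X'_W$, since every finite subset of $G$ lies in some $W_n$. By Lemma~\ref{lem:model}(a), $M|_{X_n}=2^{d_n}M_{W_n}|_{X_n}=2^{d_n}\tau^{(n)}$, where $\tau^{(n)}=\prod_h\tau^{(n)}_h$ has uniform factors for $h\in W_n$ and factors $\delta_0$ for $h\notin W_n$. So $M(X_n)=2^{d_n}\to\infty$, and $M$ is infinite. By Lemma~\ref{lem:W}(ii) and Lemma~\ref{lem:mixing}, $X_n$ is $\Lambda_n$-invariant and $\Lambda_n$ acts ergodically on $(X_n,\tau^{(n)})$.

Let $E\subset X$ be a $G$-invariant Borel set. For each $n$, the set $E\cap X_n$ is null or conull in $X_n$. Replacing $E$ by its complement, we may assume that $E\cap X_1$ is null. Since $X_1\subset X_n$ has positive measure, $E\cap X_n$ is not conull in $X_n$, so it is null. Thus $E$ is null, and the action is ergodic. It preserves the infinite $\sigma$-finite measure $M\sim\mu$, so it is of type $\mathrm{II}_\infty$; by Lemma~\ref{lem:types}(a) there is no equivalent invariant probability measure. \qed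

\section{The associated flow for a general pair of measures}\label{sec:flow}

We prove Theorem~\ref{thm:flow}. The subgroup $L$ exists: a closed set has full measure for the law of $\theta(y)-\theta(y')$ under $\nu_1\times\nu_1$ if and only if it contains the support of that law, so $L$ is the closed subgroup generated by this support. Note that $\nu_1\sim\nu_0|_S$.

\subsection{The action and its pieces}

Keep $W$, $W_n$, $E_n$, $d_n$ from Section~\ref{sec:W}, and choose $\varepsilon_h\in(0,1)$ for $h\notin W$ with finite sum. Put
\[
\mu_h=\nu_0\quad(h\in W),\qquad \mu_h=(1-\varepsilon_h)\nu_1+\varepsilon_h\nu_0\quad(h\notin W).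
\]
Since $\nu_1\ll\nu_0$ and $\varepsilon_h>0$, all $\mu_h$ are equivalent to $\nu_0$. For $h\notin W$ we have $H^2(\mu_h,\nu_1)\le\frac12\varepsilon_h\|\nu_0-\nu_1\|_1\le\varepsilon_h$ and $\mu_h(X_0\setminus S)\le\varepsilon_h$. Let $\tau^{(n)}_h=\nu_0$ for $h\in W_n$ and $\tau^{(n)}_h=\nu_1$ for $h\notin W_n$, and let $\tau^{(n)}=\prod_h\tau_h^{(n)}$. Then
\begin{equation}\label{eq:close}
\sum_hH^2(\mu_h,\tau^{(n)}_h)\le d_n+\sum_{h\notin W}\varepsilon_h<\infty .
\end{equation}
By the triangle inequality,
\[
H^2(\mu_{gh},\mu_h)\le3\Big(H^2(\mu_{gh},\tau^{(1)}_{gh})+H^2(\tau^{(1)}_{gh},\tau^{(1)}_h)+H^2(\tau^{(1)}_h,\mu_h)\Big).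
\]
The middle term vanishes unless $h$ lies in the finite set $g^{-1}W\triangle W$, and the outer terms are summable by \eqref{eq:close}. So \eqref{eq:kakutani} holds. If $\nu_0$ were a Dirac measure, then $\nu_1\ll\nu_0$ would force $\nu_1=\nu_0$. So Lemma~\ref{lem:free} shows that $\mu$ is nonatomic and the action is essentially free.

Let $X_n=\{x:x_h\in S\text{ for all }h\notin W_n\}$. These sets increase, and their union
\[
X'=\{x:x_h\in S\text{ for all but finitely many }h\notin W\}
\]
is $\mu$-conull by the Borel--Cantelli lemma. By \eqref{eq:close} and Lemma~\ref{lem:W}(ii), Proposition~\ref{prop:piece} applies to $\Lambda_n$ and $(\tau_h^{(n)})$, with $S_h=X_0$ for $h\in W_n$ and $S_h=S$ otherwise. Its piece is $Z=X_n$, so $\mu(X_n)>0$ and $\tau^{(n)}\sim\mu|_{X_n}$.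

\subsection{A measure whose cocycle takes values in $L$}

The cocycle of $\mu$ involves all the $\varepsilon_h$ and hides the group $L$. We replace $\mu$ by a restricted product $M$, as in Section~\ref{sec:model}, whose cocycle is a finite sum. In place of counting measure we need a measure $m\sim\nu_0$ that equals $\nu_1$ on $S$ and whose log density with respect to $\nu_0$ lies in a single coset of $L$. By Fubini there is $y'$ with $\theta(y)-\theta(y')\in L$ for $\nu_1$-a.e.\ $y$; put $a=\theta(y')$. Let
\[
\rho=e^a\,\nu_0|_{X_0\setminus S},\qquad m=\nu_1+\rho .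
\]
Then $\log\frac{dm}{d\nu_0}$ equals $\theta$ on $S$ and $a$ off $S$, so it has a Borel version $\psi\colon X_0\to a+L$, and $\psi=\theta$ $\nu_1$-a.e. For $V\subset G$ define
\[
M_V=\sum_{F\subset G\setminus V\text{ finite}}\nu_0^{V}\times\rho^{F}\times\nu_1^{G\setminus(V\cup F)} .
\]
The summand with index $F$ is a finite measure carried by $\{x:\{h\notin V:x_h\notin S\}=F\}$. These countably many sets are disjoint, so $M_V$ is $\sigma$-finite. For $\nu_0$ uniform on $\{0,1\}$ and $\nu_1=\delta_0$ we have $S=\{0\}$, $a=\log2$, $\rho=\delta_1$, so $m$ is counting measure and $M_V$ is the measure of Section~\ref{sec:model}.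

Permuting coordinates gives $g_*M_V=M_{gV}$. If $V\subset V'$ and $J=V'\setminus V$ is finite, then
\begin{equation}\label{eq:MV}
M_V=\exp\Big(\sum_{h\in J}\psi(x_h)\Big)M_{V'} .
\end{equation}
Indeed, write $F=F_1\sqcup F_2$ with $F_1\subset J$ and $F_2\subset G\setminus V'$. For fixed $F_2$, the sum over $F_1$ of $\rho^{F_1}\times\nu_1^{J\setminus F_1}$ is $(\rho+\nu_1)^J=m^J$, which has density $\exp\sum_{h\in J}\psi(x_h)$ with respect to $\nu_0^J$.

Let $M=M_W$ and $v_n(x)=-\sum_{h\in E_n}\psi(x_h)$, a function with values in $-ad_n+L$.

\begin{lemma}\label{lem:M}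
\begin{itemize}
\item[(a)] $\tau^{(n)}=e^{v_n}M|_{X_n}$ and $M(X_n)=\big(1+e^a\nu_0(X_0\setminus S)\big)^{d_n}$.
\item[(b)] $M\sim\mu$.
\item[(c)] $\omega_M(g,x)\in L$ for all $g\in G$ and a.e.\ $x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:MV}, $M_{W_n}=e^{v_n}M$. In the sum defining $M_{W_n}$, only $F=\emptyset$ charges $X_n$, because $\rho(S)=0$; this summand is $\tau^{(n)}$. Under $\tau^{(n)}$ the coordinates in $E_n$ are independent with law $\nu_0$, so $M(X_n)=\int e^{-v_n}d\tau^{(n)}=m(X_0)^{d_n}$.

(b) Each summand of $M$ is carried by $X'$. So both $M$ and $\mu$ are carried by $X'=\bigcup_nX_n$, and $M|_{X_n}\sim\tau^{(n)}\sim\mu|_{X_n}$.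

(c) Let $k\in\Lambda_n$ and $U=W\cup kW$. Applying \eqref{eq:MV} to $kW\subset U$ and to $W\subset U$,
\[
\log\frac{dk_*M}{dM}(x)=\sum_{h\in W\setminus kW}\psi(x_h)-\sum_{h\in kW\setminus W}\psi(x_h)\ \in\ a\big(|W\setminus kW|-|kW\setminus W|\big)+L=L
\]
by Lemma~\ref{lem:W}(iii). So $\omega_M(k^{-1},\cdot)$ takes values in $L$ for all $k\in\bigcup_n\Lambda_n$, and the cocycle identity extends this to $G$.
\end{proof}

\subsection{Computation of the flow}

By Lemmas~\ref{lem:change} and~\ref{lem:M}(b) we may use the Maharam extension of $M$.

\begin{proposition}\label{prop:invariants}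
A function $Q\in L^\infty(X\times\mathbb R)$ is invariant under the Maharam extension of $M$ if and only if $Q(x,s)=q(s)$ a.e.\ for some $q\in L^\infty(\mathbb R/L)$.
\end{proposition}

\begin{proof}
If $q\in L^\infty(\mathbb R/L)$, then for a.e.\ $x$ we have $q(\cdot+\omega_M(g,x))=q$ by Lemma~\ref{lem:M}(c), so $(x,s)\mapsto q(s)$ is invariant.

Conversely let $Q$ be invariant. Proposition~\ref{prop:piece}(b) and Lemma~\ref{lem:M}(a) give $q_n\in L^\infty(\mathbb R)$ with
\begin{equation}\label{eq:qn}
Q(x,s)=q_n(s+v_n(x))\quad\text{a.e.\ on }X_n\times\mathbb R .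
\end{equation}
Here $v_1=0$, and we write $q=q_1$. All the descriptions \eqref{eq:qn} hold on the nonnull set $X_1$, and we compare them there.

The periods come from $n=2$. The measures $\tau^{(1)}$ and $\tau^{(2)}$ differ only in the coordinate $e$, which has law $\nu_1$ under $\tau^{(1)}=M|_{X_1}$, and $v_2(x)=-\psi(x_e)$. Comparing \eqref{eq:qn} for $n=1$ and $n=2$ gives $q(s)=q_2(s-\theta(y))$ for $\nu_1\times\mathrm{Leb}$-a.e.\ $(y,s)$. So $q(\cdot+\theta(y))=q_2$ in $L^\infty(\mathbb R)$ for $\nu_1$-a.e.\ $y$, and $\theta(y)-\theta(y')$ is a period of $q$ for $\nu_1\times\nu_1$-a.e.\ $(y,y')$. The periods of $q$ form a subgroup, which is closed because $t\mapsto\int q(s+t)\varphi(s)\,ds$ is continuous for every $\varphi\in L^1(\mathbb R)$. By minimality of $L$, it contains $L$.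

For general $n$, comparing with $n=1$ gives a point $x\in X_1$ with $q=q_n(\cdot+v_n(x))$ in $L^\infty(\mathbb R)$. So $q_n$ is a translate of $q$, hence has all elements of $L$ as periods, and $q=q_n(\cdot-ad_n)$ because $v_n(x)\in-ad_n+L$. Since $v_n$ takes values in $-ad_n+L$ on all of $X_n$, \eqref{eq:qn} becomes $Q(x,s)=q_n(s-ad_n)=q(s)$ a.e.\ on $X_n\times\mathbb R$. The union of the $X_n$ is conull.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:flow}]
If $f\in L^\infty(X)$ is $G$-invariant, then $Q(x,s)=f(x)$ is invariant under the Maharam extension, so $f(x)=q(s)$ a.e.\ and $f$ is constant. Thus the action is ergodic, and by Proposition~\ref{prop:invariants} its flow is $\mathbb R\curvearrowright\mathbb R/L$. For $L\ne\{0\}$ the type is given by Lemma~\ref{lem:types}(c). Let $L=\{0\}$. Then $M$ is invariant by Lemma~\ref{lem:M}(c). Also $\nu_0(X_0\setminus S)>0$: otherwise $\frac{d\nu_1}{d\nu_0}=e^a$ $\nu_0$-a.e., which forces $e^a=1$ and $\nu_1=\nu_0$. By Lemma~\ref{lem:M}(a) and $d_n\to\infty$ we get $M(X)=\infty$, so the type is $\mathrm{II}_\infty$.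

It remains to realize each type.
\begin{itemize}
\item $\mathrm{II}_\infty$: take $\nu_1=\nu_0(\cdot\,|S)$ with $0<\nu_0(S)<1$. Then $\theta$ is constant and $L=\{0\}$.
\item $\mathrm{III}_\lambda$: on $\{0,1\}$ take $\nu_1=(\frac12,\frac12)$ and $\nu_0=(\frac1{1+\lambda},\frac\lambda{1+\lambda})$. Then $\theta(0)=\log\frac{1+\lambda}2$ and $\theta(1)=\log\frac{1+\lambda}{2\lambda}$, so $\theta(0)-\theta(1)=\log\lambda$ and $L=(\log\lambda)\mathbb Z$.
\item $\mathrm{III}_1$: on three points take $\nu_1$ uniform and $\nu_0$ proportional to $(1,e,e^{\sqrt2})$. The differences of $\theta$ include $1$ and $\sqrt2$, which generate a dense subgroup, so $L=\mathbb R$.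
\item $\mathrm{II}_1$: take all $\mu_h$ uniform on $\{0,1\}$. Lemma~\ref{lem:mixing} with $\Lambda=G$ and Lemma~\ref{lem:free} with $W=G$ apply. \qedhere
\end{itemize}
\end{proof}

\begin{remark}
When $\nu_1\sim\nu_0$ we have $\rho=0$, all pieces $X_n$ are conull, $M=\tau^{(1)}$ is a probability measure, and $L\ne\{0\}$. So type $\mathrm{II}_\infty$ arises in this construction only when the limit measure $\nu_1$ is not equivalent to the measures $\mu_h$. The excluded case $\nu_0=\nu_1$ is the invariant product measure, with $L=\{0\}$ and type $\mathrm{II}_1$.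
\end{remark}

\section{Bounded Hellinger sums force a transitive flow}\label{sec:obstruction}

We prove Theorem~\ref{thm:obstruction} and Corollary~\ref{cor:list}. The plan for (a) is to produce the data of Proposition~\ref{prop:piece} from a fixed point of an isometric action, and then to embed $\mathcal A$ into $L^\infty(\mathbb R)$.

\subsection{The Hellinger cocycle}

Let $\pi$ be an orthogonal or unitary representation of a group $\Lambda$ on a Hilbert space $\mathcal H$. A \emph{cocycle} is a map $b\colon\Lambda\to\mathcal H$ with $b_{gg'}=b_g+\pi_gb_{g'}$; equivalently, $g\colon\eta\mapsto\pi_g\eta+b_g$ is an action by affine isometries. It is a \emph{coboundary} if $b_g=\eta-\pi_g\eta$ for some $\eta$, that is, if the affine action fixes $\eta$; and $H^1(\Lambda,\mathcal H)=0$ means that every cocycle is a coboundary. We use three standard facts.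
\begin{itemize}
\item \emph{Lemma of the center.} A nonempty bounded subset of a Hilbert space lies in a unique closed ball of minimal radius. If $b$ is bounded, the orbit $\{b_g\}$ of $0$ is bounded and invariant, so the center of its ball is a fixed point. Conversely, a coboundary satisfies $\|b_g\|\le2\|\eta\|$.
\item \emph{Delorme's theorem.} A countable group has property (T) if every unitary representation with almost invariant unit vectors has a nonzero invariant vector. For such a group, every cocycle into an orthogonal representation is bounded.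
\item \emph{Spectral gap.} If $\Lambda$ is nonamenable, the left regular representation $\lambda$ has no almost invariant unit vectors: there are a finite set $F\subset\Lambda$ and $C>0$ with $\|\eta\|^2\le C\sum_{s\in F}\|\lambda_s\eta-\eta\|^2$ for all $\eta\in\ell^2(\Lambda)$.
\end{itemize}

Let $\mathcal K=L^2_{\mathbb R}(X_0,\mu_e)$, a separable Hilbert space, and let $\xi_h=(d\mu_h/d\mu_e)^{1/2}\in\mathcal K$, a nonnegative unit vector. Let $G$ act on $\ell^2(G,\mathcal K)$ by $(\lambda_g\eta)(h)=\eta(g^{-1}h)$, and put $b_g(h)=\xi_{g^{-1}h}-\xi_h$. Then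
\begin{equation}\label{eq:normb}
\|b_g\|^2=2\sum_hH^2(\mu_{g^{-1}h},\mu_h)<\infty
\end{equation}
by \eqref{eq:kakutani}, and $b$ is a cocycle: $b_{gg'}(h)=(\xi_{g^{-1}h}-\xi_h)+(\xi_{g'^{-1}g^{-1}h}-\xi_{g^{-1}h})=b_g(h)+b_{g'}(g^{-1}h)$. The hypothesis of Theorem~\ref{thm:obstruction}(a) says exactly that $b$ is bounded on $\Lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}(b)]
If $\Lambda$ has property (T), then $b|_\Lambda$ is bounded by Delorme's theorem.

Let $\Lambda$ be nonamenable with $H^1(\Lambda,\ell^2(\Lambda))=0$. Choose representatives $r$ of the orbits $\Lambda r\subset G$ and an orthonormal basis $(f_j)$ of $\mathcal K$. The maps sending $\eta$ to $k\mapsto\langle\eta(kr),f_j\rangle$ identify $\ell^2(G,\mathcal K)$, as a representation of $\Lambda$, with a countable direct sum of copies of $\ell^2_{\mathbb R}(\Lambda)$ indexed by $i=(r,j)$. Each component $b^i$ of $b|_\Lambda$ is a cocycle, so $b^i_g=\eta_i-\lambda_g\eta_i$ with $\eta_i\in\ell^2(\Lambda)$, and taking real parts we may assume $\eta_i$ real. The difficulty is that there are infinitely many components;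 the spectral gap controls them all at once:
\[
\sum_i\|\eta_i\|^2\le C\sum_{s\in F}\sum_i\|b^i_s\|^2=C\sum_{s\in F}\|b_s\|^2<\infty .
\]
So $\eta=(\eta_i)_i\in\ell^2(G,\mathcal K)$, $b_g=\eta-\lambda_g\eta$ on $\Lambda$, and $b|_\Lambda$ is bounded. The last assertion of (b) is the case $\Lambda=G$ of part (a), proved below.
\end{proof}

\subsection{Translation invariant algebras on the line}

For $q\in L^\infty(\mathbb R)$ and $\varphi\in L^1(\mathbb R)$ let $q_\varphi(s)=\int q(s+t)\varphi(t)\,dt$, a bounded continuous function.

\begin{lemma}\label{lem:algebra}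
Let $A\subset L^\infty(\mathbb R)$ be a unital $*$-subalgebra that is invariant under translations, contains $q_\varphi$ for all $q\in A$ and $\varphi\in L^1(\mathbb R)$, and contains the limit of every uniformly bounded, a.e.\ convergent sequence in $A$. Then $A=L^\infty(\mathbb R/L)$ for a closed subgroup $L\subset\mathbb R$.
\end{lemma}

\begin{proof}
Let $C$ be the algebra of bounded real continuous functions whose class is in $A$, and let $L$ be the closed subgroup of common periods of the functions in $C$. If $q\in A$ is real and $\varphi_j=j1_{[0,1/j]}$, then $q_{\varphi_j}\in C$ and $q_{\varphi_j}\to q$ a.e.\ by the Lebesgue differentiation theorem. So $A\subset L^\infty(\mathbb R/L)$.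

View $C$ as an algebra of continuous functions on $\mathbb R/L$. It separates points: if $f(r)=f(r')$ for all $f\in C$, then $f(r+s)=f(r'+s)$ for all $f$ and $s$ by translation invariance, so $r-r'\in L$. The open sets $\{(z,z'):f(z)\ne f(z')\}$ cover the complement of the diagonal in the second countable space $(\mathbb R/L)^2$, so countably many $f_1,f_2,\dots\in C$ separate points. The map $\Phi=(f_j)_j\colon\mathbb R/L\to\mathbb R^{\mathbb N}$ is continuous and injective, so every compact $K\subset\mathbb R/L$ equals $\Phi^{-1}(\Phi(K))$ with $\Phi(K)$ closed. Open sets are countable unions of compact sets, so $C$ generates the Borel $\sigma$-algebra of $\mathbb R/L$. The bounded real Borel functions on $\mathbb R/L$ whose class lies in $A$ form a vector space that contains the constants and the algebra $C$ and is closed under bounded monotone limits. By the monotone class theorem for functions it contains every bounded real Borel function.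
\end{proof}

\subsection{Proof of Theorem~\ref{thm:obstruction}(a)}

\emph{The piece.} By the lemma of the center there is $\eta\in\ell^2(G,\mathcal K)$ with $\eta=\lambda_k\eta+b_k$ for all $k\in\Lambda$. Evaluating at $h$, the vectors $\zeta_h=\xi_h+\eta(h)$ satisfy $\zeta_{k^{-1}h}=\zeta_h$. We need $\zeta_h$ to be the root density of a probability measure, and here the infiniteness of $\Lambda$ enters. Since $\eta$ is square summable, $\eta(kh)\to0$ as $k\to\infty$ in $\Lambda$, so $\zeta_h=\xi_{kh}+\eta(kh)$ is the norm limit of the nonnegative unit vectors $\xi_{kh}$. Hence $\zeta_h\ge0$ and $\|\zeta_h\|=1$. Let $\tau_h=\zeta_h^2\mu_e$ and $S_h=\{\zeta_h>0\}$, choosing one Borel version of $\zeta_h$ for each $\Lambda$-orbit. Then $\tau_h\sim\mu_h|_{S_h}$ and $\sum_hH^2(\mu_h,\tau_h)=\frac12\|\eta\|^2<\infty$. Proposition~\ref{prop:piece} gives a $\Lambda$-invariant set $Z$ with $\mu(Z)>0$ and a $\Lambda$-invariant probability measure $\tau\sim\mu|_Z$.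

If $\Lambda=G$, then $Z$ is conull by ergodicity, so $\tau\sim\mu$ is an invariant probability measure and the type is $\mathrm{II}_1$.

\emph{The embedding.} In general, let $v=\log\frac{d\tau}{d\mu}$ on $Z$. Proposition~\ref{prop:piece}(b) with $M=\mu$ assigns to each $Q\in\mathcal A$ a unique $q\in L^\infty(\mathbb R)$ with $Q(x,s)=q(s+v(x))$ on $Z\times\mathbb R$. By uniqueness, $Q\mapsto q$ is a unital $*$-homomorphism commuting with translations; let $A$ be its image. Ergodicity of $G$ lets the piece see everything: a set $B\subset X\times\mathbb R$ that is invariant under the Maharam extension up to null sets and contains almost all of $Z\times\mathbb R$ contains almost all of $g(Z\times\mathbb R)=gZ\times\mathbb R$ for every $g$, and $\bigcup_ggZ$ is conull. So $B$ is conull. With $B=\{|Q|\le\|q\|_\infty\}$ we get $\|Q\|_\infty=\|q\|_\infty$, so $Q\mapsto q$ is injective.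

We check the remaining hypotheses of Lemma~\ref{lem:algebra}. Let $q_j\in A$ be uniformly bounded with $q_j\to q$ a.e., and let $Q_j\in\mathcal A$ be their preimages. Taking for $B$ the set where $(Q_j)$ converges, we obtain a bounded a.e.\ limit $Q\in\mathcal A$, whose image is $q$. For $Q\in\mathcal A$ and $\varphi\in L^1(\mathbb R)$ let $Q_\varphi(x,s)=\int Q(x,s+t)\varphi(t)\,dt$. For a.e.\ $x$ the functions $Q(gx,\cdot+\omega(g,x))$ and $Q(x,\cdot)$ agree a.e., so $Q_\varphi\in\mathcal A$, and its image is $q_\varphi$. Hence $A=L^\infty(\mathbb R/L)$ for a closed subgroup $L$, the associated flow is $\mathbb R\curvearrowright\mathbb R/L$, and the type is not $\mathrm{III}_0$. \qed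

\begin{proof}[Proof of Corollary~\ref{cor:list}]
The group $\Gamma$ is nontrivial, so $G=\Gamma\ast\mathbb Z\ast\mathbb Z\ast\cdots$ is a free product of infinitely many nontrivial countable groups, and Theorem~\ref{thm:flow} realizes all the listed types. Theorem~\ref{thm:obstruction}, applied to the given subgroup of $\Gamma\subset G$, excludes $\mathrm{III}_0$, and by Lemma~\ref{lem:types}(c) there is no further type. The group $SL_3(\mathbb Z)$ is infinite and has property (T).
\end{proof}

\begin{remark}
The actions of Section~\ref{sec:flow} satisfy the hypothesis of Theorem~\ref{thm:obstruction}(a) for $\Lambda=\Lambda_1$: since $\tau^{(1)}_{kh}=\tau^{(1)}_h$ for $k\in\Lambda_1$, the triangle inequality and \eqref{eq:close} give $\sum_hH^2(\mu_{kh},\mu_h)\le4\sum_{h\notin W}\varepsilon_h$. So this construction cannot produce type $\mathrm{III}_0$, and the conclusion $\mathrm{II}_1$ in Theorem~\ref{thm:obstruction}(a) fails for proper subgroups $\Lambda$. The obstruction in (b) is avoided through $W$ itself: $g\mapsto1_{gW}-1_W$ is a cocycle into $\ell^2(G)$, and if it were $\eta-\lambda_g\eta$,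 then $1_W+\eta$ would be a constant $c$, whereas $c-1_W\notin\ell^2(G)$ because $W$ and $G\setminus W$ are infinite.
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Nonsingular Bernoulli Actions: A Survey},
\texttt{https://github.com/aptikuis/Website}.

\end{thebibliography}
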